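# Constant write memory in constant-delay enumeration: a separation by pairs of polynomial values

## 1. A polynomial and the table of pairs of its values

Take a set of $N\ge 2$ elements with a linear order $e_0<e_1<\dots<e_{N-1}$, and a function on this set, $e_i\mapsto e_{a_i}$, so $0\le a_i<N$. As a database, call it $D$: its signature has two binary relations, $\mathsf{Succ}$, the successor relation of the order, and $\mathsf A=\{(e_i,e_{a_i}):0\le i<N\}$, the graph of the function.

Let $P$ be the largest prime with $P\le N^2$. Bertrand's postulate says that for every integer $m\ge1$ there is a prime $p$ with $m<p\le 2m$. With $m=\lfloor N^2/2\rfloor$ it gives $P\ge m+1>N^2/2$, and $N^2/2\ge N$ because $N\ge2$. So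
$$N\le N^2/2<P\le N^2. \tag{1}$$
Read the numbers $a_i$ as the coefficients of a polynomial over the field $\mathbb F_P=\{0,\dots,P-1\}$:
$$p_D(X)=\sum_{i<N}a_iX^i\in\mathbb F_P[X]. \tag{2}$$
A field element $z<P\le N^2$ has two base-$N$ digits, $z=z_1N+z_0$ with $0\le z_0,z_1<N$, so it can be named by two domain elements: put $\langle z\rangle=(e_{z_1},e_{z_0})$. The map $z\mapsto\langle z\rangle$ is injective.

**Definition (the query $q$).** Call a database over $\{\mathsf{Succ},\mathsf A\}$ *valid* if it arises as above: its domain has $N\ge2$ elements, $\mathsf{Succ}$ is the successor relation of a linear order of the whole domain, and $\mathsf A$ is the graph of a total function on the domain. If $D$ is invalid, $q(D)=\emptyset$. If $D$ is valid, $q(D)$ is the set of the following $9$-tuples: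

- *fillers* $(e_0,u_1,u_2,u_3,e_0,e_0,e_0,e_0,e_0)$, for all $u_1,u_2,u_3$ in the domain;
- *real tuples* $(e_1,\langle x\rangle,\langle y\rangle,\langle p_D(x)\rangle,\langle p_D(y)\rangle)$, for all $x,y\in\mathbb F_P$.

There are $N^3$ fillers and $P^2\ge N^4/4$ real tuples, and no filler is a real tuple since $e_0\ne e_1$. The query is isomorphism-invariant: the order, hence the numbering $e_0,e_1,\dots$, is read off from $\mathsf{Succ}$.

**Example.** Let $N=3$ and $(a_0,a_1,a_2)=(2,0,1)$. The largest prime $\le9$ is $P=7$, and $p_D(X)=2+X^2$ over $\mathbb F_7$. Its values at $0,1,\dots,6$ are $2,3,6,4,4,6,3$. For $x=2$, $y=5$ we have $p_D(x)=p_D(y)=6=2\cdot3+0$, so $\langle6\rangle=(e_2,e_0)$, while $\langle2\rangle=(e_0,e_2)$ and $\langle5\rangle=(e_1,e_2)$. The real tuple is $(e_1,\;e_0,e_2,\;e_1,e_2,\;e_2,e_0,\;e_2,e_0)$. In all, $|q(D)|=27+49=76$.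

What is this for? Each value $p_D(x)$ occurs in $2P-1$ real tuples. A program that may write a large table computes the $P$ values once and then prints all pairs at constant cost per tuple. A program that may write only a few registers cannot keep the values, and has to get them again and again from whatever was prepared in advance. The fillers are cheap solutions that the first program can print while it computes its table. We use this query to show that a bound on write memory makes a difference in constant-delay enumeration.

## 2. Constant delay with and without a bound on writing

We work in the RAM model with uniform cost: unit-cost operations on registers that hold integers polynomially bounded in the input size. A *database* $D$ is a finite relational structure over a fixed finite signature, of size $|D|$. A *query* $q$ has a fixed arity $k$ and associates with each $D$ a finite set $q(D)$ of $k$-tuples of domain elements, its *solutions*. So one solution can be written in constant time. The *enumeration problem* of $q$ asks, given $D$, to output all elements of $q(D)$. Below, "constant" means: may depend on $q$ but not on $D$.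

**Definition (constant delay).** An algorithm that works in a precomputation phase followed by an enumeration phase has *constant delay* if the first output (or termination, if $q(D)=\emptyset$) comes within constant time after the precomputation ends, the time between any two consecutive outputs is bounded by a constant, and the algorithm halts within constant time after the last output.

**Definition (the two classes).** The enumeration problem of $q$ is in $\textsc{weak-constant-delay}_{\text{lin}}$ if some RAM algorithm solves it by a precomputation phase of time $O(|D|)$ followed by an enumeration phase that outputs $q(D)$ without repetition and with constant delay. It is in $\textsc{constant-delay}_{\text{lin}}$ if, in addition, the enumeration phase uses only a constant amount of write memory: it may read everything that the precomputation left, but may write to only a constant number of registers.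

**Example.** Let the signature have two unary relations $\mathsf B,\mathsf C$ and let $q(D)=\mathsf B\times\mathsf C$. The precomputation lays out $\mathsf B$ and $\mathsf C$ as arrays and notes their lengths. The enumeration halts at once if one is empty, and otherwise runs a double loop with two counters. There may be about $|D|^2$ solutions, yet only the counters are written. So this query is in $\textsc{constant-delay}_{\text{lin}}$.

Clearly $\textsc{constant-delay}_{\text{lin}}\subseteq\textsc{weak-constant-delay}_{\text{lin}}$. The problem, from "Query Evaluation With Constant Delay" (https://tel.archives-ouvertes.fr/tel-00919786/document), is to decide whether the two classes are equal.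

**Theorem 1.** The query $q$ of Section 1 satisfies $q\in\textsc{weak-constant-delay}_{\text{lin}}$ and $q\notin\textsc{constant-delay}_{\text{lin}}$. Hence $\textsc{constant-delay}_{\text{lin}}\subsetneq\textsc{weak-constant-delay}_{\text{lin}}$.

The proof is unconditional. It uses these properties of the model.

- (M1) A program is a finite list of instructions. Each step, including a step that outputs a tuple, accesses at most $\kappa$ registers, $\kappa$ a constant. What a step does, including which registers it accesses, is determined by the program location and the contents of the accessed registers (addresses are constants or come from contents already read). The lower bound holds for any instruction set with this property. For the upper bound we use indirect addressing, comparisons, $+,-,\times$ and integer division; a remark in Section 4 removes $\times$ and division.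
- (M2) Register contents are polynomially bounded, and addresses are constants or are obtained from register contents. Hence for an algorithm run on databases of size $\Theta(N)$ there is a constant $d\ge1$ such that, for all large $N$, every content and every address used can be coded by a number $<N^d$, and the program has at most $N^d$ locations.
- (M3) The input occupies $O(|D|)$ registers; all other registers initially hold $0$. (An algorithm that is correct for every initial content of the other registers is correct for this one.)
- (M4) In the enumeration phase of $\textsc{constant-delay}_{\text{lin}}$ there is a set $W_D$ of at most $r$ registers, $r\ge1$ a constant integer, such that only registers in $W_D$ are written. The set may depend on $D$. Outputs cannot be read back.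

Domain elements are given as polynomially bounded integers; the domain and the relations are given as lists without repetition.

## 3. Small answer sets, and single values in place of pairs

Before proving anything, let us see two situations where the bound on writing costs nothing. They explain why $q$ looks the way it does.

**Few solutions.** Let $q'$ be any query in $\textsc{weak-constant-delay}_{\text{lin}}$, considered only on databases with $|q'(D)|=O(|D|)$. Run the whole weak algorithm during the precomputation, in time $O(|D|+|q'(D)|)=O(|D|)$, and store its outputs in an array kept apart from its own memory. For instance, choose an address $\beta$ beyond the input, keep register $a$ of the weak algorithm at address $\beta+2a$ (copying the input there first), and write the outputs consecutively at addresses $\beta+1,\beta+3,\beta+5,\dots$. The enumeration phase reads this array with one counter. So a separating query needs answer sets of more than linear size.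

**Single values.** A sensible first candidate prints values rather than pairs of values. On valid $D$, let $q_1(D)$ consist of the $N^3$ fillers $(e_0,u_1,u_2,u_3,e_0)$ and of the $5$-tuples $(e_1,\langle x\rangle,\langle p_D(x)\rangle)$ for $x\in\mathbb F_P$; on invalid $D$ let it be empty. This does not separate the classes: $q_1\in\textsc{constant-delay}_{\text{lin}}$.

Let us check it. The precomputation tests validity and builds the arrays $i\mapsto e_i$ and $i\mapsto a_i$ in linear time (details in Section 4). Now consider a computation that uses a constant number of registers. First it finds $P$ by testing $m=N^2,N^2-1,\dots$ for divisors in $\{2,\dots,N\}$. This is a correct primality test for the candidates met: they satisfy $m\ge P>N$ by (1), so such a divisor is proper, and a composite $m\le N^2$ has a divisor between $2$ and $\sqrt m\le N$. The cost is $O(N)$ for each of at most $N^2$ candidates. Then, for $x=0,\dots,P-1$, it computes $p_D(x)$ by Horner's rule modulo $P$ in $O(N)$ steps. In total it takes at most $K_1N^3$ steps for a constant $K_1$. Run it, print a filler after every $K_1$ steps, print each tuple $(e_1,\langle x\rangle,\langle p_D(x)\rangle)$ as soon as it is known, and print the remaining fillers at the end. At most $N^3$ fillers are requested, the delay is constant, and only the counters and an accumulator are written.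

The attempt fails because each value is needed exactly once, so the $N^3$ fillers pay for computing it on the spot. With pairs, this way of working stops. If we keep $p_D(x)$ and recompute $p_D(y)$ for each pair, we spend order $N$ steps on each of $P^2\ge N^4/4$ tuples, so order $N^5$ steps, while there are only $N^3+P^2\le 2N^4$ outputs in total.

One can be cleverer. With room for about $h$ values of each of the two coordinates, computing $2h$ values in $O(hN)$ steps serves $h^2$ tuples, which costs $O(N/h)$ per tuple. For constant $h$ this is still of order $N$, but keep the geometry in mind: printing $T$ pairs may involve as few as about $\sqrt T$ points, never fewer than $\sqrt T$.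

Of course this only defeats particular algorithms. An arbitrary algorithm may have prepared something better than the list of coefficients, and has to be defeated too. That is the work of Sections 5 to 7.

## 4. Paying for a table with $N^3$ fillers: $q$ is in the weak class

**Step 1 (linear precomputation).** The purpose is to test validity and to have the order and the coefficients in arrays.

*Renaming.* Let $n$ be the size of the domain. Using indirect addressing into a table indexed by element names, rename the elements to $0,\dots,n-1$ in all relations, and keep the array from new to old names. Only $n$ table entries are written; they are reset to $0$ afterwards.

*Testing $\mathsf{Succ}$.* Compute all in-degrees and out-degrees. Reject unless all are $\le1$ and exactly one element has in-degree $0$. Follow the path from this element. It cannot return to a visited element: its start has in-degree $0$, and any other visited element already has its only incoming edge from its predecessor on the path. So the path ends; reject unless it visits all $n$ elements. If it does, $\mathsf{Succ}$ is exactly this path: every element but the last has used its only outgoing edge, and an edge leaving the last element would enter either the start, of in-degree $0$, or an element whose only incoming edge lies on the path.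

*Testing $\mathsf A$.* Reject unless $n\ge2$ and every element is the first component of exactly one tuple of $\mathsf A$.

If $D$ is valid, $N=n$, and we build the arrays $i\mapsto e_i$ and $i\mapsto a_i$. All this takes time $O(|D|)$. If $D$ is rejected, the enumeration phase halts at once.

**Step 2 (enumeration, first stage: build the table while printing fillers).** Consider the following computation. Find $P$ by sieving $\{2,\dots,N^2\}$; marking the multiples of each number costs $\sum_{j\le N^2}O(N^2/j)=O(N^2\log N)$ steps. Then, for each $x<P$, compute $V[x]:=p_D(x)$ by Horner's rule modulo $P$, in $O(N)$ steps for each of at most $N^2$ values $x$. All numbers are polynomially bounded, and the whole takes at most $KN^3$ steps for a constant $K$.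

Run this computation, and after every $K$ of its steps output the next filler; a counter $(u_1,u_2,u_3)$ gives the next filler in constant time. At most $N^3$ fillers are requested, so they suffice. When the computation ends, output the remaining fillers.

**Step 3 (second stage: print the pairs).** For all $x,y<P$ output $(e_1,\langle x\rangle,\langle y\rangle,\langle V[x]\rangle,\langle V[y]\rangle)$, in constant time each.

There are no repetitions, because fillers and real tuples differ in the first component and $z\mapsto\langle z\rangle$ is injective. The delay is constant throughout: at most $K$ steps plus constant overhead before each requested filler, constant time at the passage from the first stage to the second, and constant time in the second stage and before halting. Hence $q\in\textsc{weak-constant-delay}_{\text{lin}}$. The enumeration phase writes a table of $P>N^2/2$ entries, so it does not show membership in the strong class. $\square$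

**Remark (no multiplication or division).** Within $O(N^3)$ additions and comparisons one can tabulate the base-$N$ digits of all $z<N^2$ (by counting), the multiples $uN^2$, $u<N$, needed to address two-dimensional tables, and, for $u<N$ and $y<P$, the tables $M_0[u][y]=uy\bmod P$ and $M_1[u][y]=uNy\bmod P$. The rows are built incrementally. Row $u+1$ of $M_0$ arises from row $u$ by adding $y$ and subtracting $P$ if needed. The number $Ny\bmod P$ arises in the same way from $M_0[N-1][y]$, and row $u+1$ of $M_1$ from row $u$ by adding $Ny\bmod P$ and subtracting $P$ if needed. Then
$$zy\bmod P=(M_1[z_1][y]+M_0[z_0][y])\bmod P$$
takes constant time, so Horner's rule does too, per coefficient. These tables are part of the computation of Step 2, with a larger $K$.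

## 5. Schemes, and a bound relating time, write memory and prepared memory

For the lower bound we forget how the prepared memory came about, and keep only how much of it there is.

Let $\mathcal D_N$ be the set of valid $D$ with domain $\{0,\dots,N-1\}$ in its natural order, so $e_i=i$. Such a $D$ is given by $(a_0,\dots,a_{N-1})$, so $|\mathcal D_N|=N^N$; and $|D|=\Theta(N)$. Fix constants $d,\kappa\ge1$.

**Definition (scheme).** For given $N$, an *$(S,r,c)$-scheme* for $\mathcal D_N$, with $S\ge N$ and $r\ge1$ an integer, consists of

- for each $D\in\mathcal D_N$, an arbitrary initial memory with at most $S$ nonzero registers and an arbitrary initial program location;
- one program, which may depend on $N$ but not on $D$, with at most $N^d$ locations, satisfying (M1), (M4) with this $r$, and the bound $N^d$ of (M2), which, started on the memory of $D$, outputs $q(D)$ without repetition in *total* time at most $c\cdot|q(D)|$.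

Here $S,r,c$ may depend on $N$. Each output takes a step, so $c\ge1$. Since the initial memory is arbitrary, the precomputation may be arbitrarily long and even non-uniform.

**Example.** Two extreme schemes, for suitable constants $d,\kappa$. First, put $P$ and the whole table $V$ of $P\le N^2$ values in the initial memory: $S=O(N^2)$, and a double loop gives $r=O(1)$, $c=O(1)$. Second, put only $P$ and the coefficients there: $S=O(N)$, $r=O(1)$, and recomputing $p_D(y)$ for each pair takes $O(N^5)$ steps in total, so $c=O(N)$.

**Theorem 2.** There is $\alpha=\alpha(d,\kappa)>0$ such that for all sufficiently large $N$, every $(S,r,c)$-scheme for $\mathcal D_N$ satisfies
$$c\cdot r^2\cdot\log_2(2S/N)\ \ge\ \alpha\log_2N. \tag{3}$$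

Both examples agree with (3): in the first, $\log_2(2S/N)$ is of order $\log N$; in the second, $c$ is of order $N$.

**Theorem 2 implies $q\notin\textsc{constant-delay}_{\text{lin}}$.** Suppose $q$ were in that class, with write memory $r$ and delay $c_0$. On $D\in\mathcal D_N$ the precomputation takes $O(N)$ steps, so it writes $O(N)$ registers, and the input occupies $O(N)$ registers. After the precomputation at most $S=sN$ registers are nonzero, for a constant $s\ge1$. The enumeration phase takes at most $c_0(|q(D)|+1)\le2c_0|q(D)|$ steps. So for every large $N$ we have an $(sN,r,2c_0)$-scheme, with $s,r,c_0,d,\kappa$ constant. The left side of (3) is then $2c_0r^2\log_2(2s)$, a constant, while the right side tends to infinity: a contradiction.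

It remains to prove Theorem 2.

## 6. Why a plain count of states fails, and what a sample of registers buys

We want to show that a fast scheme would let us describe each $D\in\mathcal D_N$ by a message from a set of fewer than $N^N$ messages, which is impossible. Measure messages in units of $\log_2N$ bits: the description of $D$ needs $N$ units.

A first idea: the program has few writable registers, so few states, so it cannot know much about $D$. But it may read the prepared memory, and already $N$ registers can hold all of $a_0,\dots,a_{N-1}$. A message that contains the whole prepared memory contains $D$ and gives no contradiction. The scarce resource is the number of registers that can be read in a short time.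

So put only a *sample* of the prepared registers into the message, a small fraction $\rho$ of them. A short stretch of the run that happens to read nonzero prepared registers only inside the sample can be replayed from the message. This is where bounded writing enters: registers outside $W_D$ never change, so one copy of the sample serves all moments of the run. The weak algorithm of Section 4 escapes exactly here: it changes more than $N^2/2$ registers in the enumeration phase.

To replay a stretch, the decoder also needs the state at its start: the location and the contents of the $r$ registers in $W_D$, which costs about $d(r+1)$ units. If the stretch produces one output, we learn at most two values of $p_D$, that is, two pairs of base-$N$ digits, and this does not pay for the state. So take stretches of $T$ consecutive outputs. They contain $T$ distinct pairs, hence at least $\sqrt T$ points, and the state pays off when $\sqrt T$ is a large multiple of $d(r+2)$. So $T$ has order $r^2$, which is the source of the $r^2$ in (3).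

Finally, the stretches we replay must reveal *new* points each time. If $K$ is the set of known points and $|K|<N$, only $2|K|P<2N^3$ pairs touch $K$, while there are about $N^4$ pairs. So as soon as more than $2N^3$ stretches can be replayed, there is always one that reveals new points only. A stretch can be replayed with probability about $\rho^t$, where $t$ is the number of registers it accesses, so about $\rho^tN^4/T$ of them survive. Hence $\rho^t\ge N^{-1/2}$ is comfortable, and this is what the failure of (3) provides. The exponents $4$ for pairs and $3$ for fillers and for touched pairs leave a gap of a factor $N$, and we spend half of it.

## 7. Proof of Theorem 2

Replacing $d$ by $\lceil d\rceil$ keeps schemes schemes, so let $d$ be an integer.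

**Step 0 (parameters).** The purpose is to fix the sampling rate, the block length and the access bound, and to extract what we need from the failure of (3). Put
$$\rho=\frac{N}{24dS}\le\frac1{24},\qquad T=\bigl(4d(r+2)\bigr)^2,\qquad t=4\kappa cT,\qquad \alpha=\frac1{1152\,\kappa d^2(1+\log_2(12d))}.$$
Suppose that (3) fails for some scheme and some large $N$:
$$c\,r^2\log_2(2S/N)<\alpha\log_2N. \tag{4}$$
Since $S\ge N$, we have $\log_2(2S/N)\ge1$; also $c\ge1$ and $\alpha<1$. So (4) gives $r^2<\log_2N$. As $r\ge1$, $(r+2)^2\le9r^2$, hence
$$T\le144d^2r^2<144d^2\log_2N. \tag{5}$$
Next, $\log_2\frac1\rho=\log_2(12d)+\log_2\frac{2S}N\le(1+\log_2(12d))\log_2\frac{2S}N$, because $\log_2\frac{2S}N\ge1$. With $t=4\kappa cT\le576\kappa d^2cr^2$ this gives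
$$t\log_2\tfrac1\rho\le576\kappa d^2(1+\log_2(12d))\,c\,r^2\log_2\tfrac{2S}N<\tfrac12\log_2N,$$
where the last inequality is (4) with the value of $\alpha$. So
$$\rho^t\ge N^{-1/2}. \tag{6}$$
By (5) and $r^2<\log_2N$, the following hold once $N$ exceeds a bound depending only on $d$:
$$\frac{N^4}4\ge T,\qquad N\ge32T,\qquad \sqrt N\ge48d,\qquad \sqrt N>128T,\qquad N>4d(r+1). \tag{7}$$
We assume them from now on.

**Step 1 (tidying the scheme).** The purpose is to have all registers that matter covered by the bound $N^d$. If a register is never accessed in the run on $D$, set its initial content to $0$; this does not change the run and does not increase the number of nonzero registers. Now every initially nonzero register is accessed, so its address and content are coded by numbers $<N^d$. Also, we may assume $|W_D|=r$: since $r<\sqrt{\log_2N}$, there is room to add registers with addresses $<N^d$. An added register is either accessed or always $0$, so its contents are covered too.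

Fix $D\in\mathcal D_N$ until the end of Step 5.

**Step 2 (blocks).** The purpose is to find many short stretches of the run that print only real tuples. Let $L=|q(D)|\ge N^4/4$. Cut the output sequence into $\lfloor L/T\rfloor$ *blocks* of $T$ consecutive outputs, ignoring a remainder. By (7), $L/T\ge1$, so there are at least $L/(2T)$ blocks. The *run* of a block starts right after the output preceding the block (or at the start of the enumeration) and ends with the block's last output. Runs of different blocks are disjoint in time, and the total time is at most $cL$, so at most $cL/(4cT)=L/(4T)$ blocks take more than $4cT$ steps. Hence at least $L/(4T)$ blocks take at most $4cT$ steps, and each of these accesses at most $4\kappa cT=t$ registers. At most $N^3$ blocks contain a filler. Let $\mathcal B$ be the set of blocks that take at most $4cT$ steps and contain only real tuples. By (7),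
$$B:=|\mathcal B|\ge\frac{L}{4T}-N^3\ge\frac{N^4}{16T}-N^3\ge\frac{N^4}{32T}. \tag{8}$$

**Step 3 (sampling registers).** The purpose is to find a small set $Q$ of prepared registers that suffices for more than $2N^3$ blocks. Let $C$ be the set of registers outside $W_D$ that are nonzero at the start of the enumeration; $|C|\le S$. Registers outside $W_D$ never change during the enumeration. Choose a random $Q\subseteq C$ by including each element independently with probability $\rho$. The run on $D$, and so the set of registers that each block accesses, does not depend on $Q$. Call a block of $\mathcal B$ *surviving* if every register of $C$ accessed in its run lies in $Q$.

A block of $\mathcal B$ accesses at most $t$ registers of $C$, so it survives with probability at least $\rho^t$. The size $|Q|$ has mean $\rho|C|\le\rho S$ and variance $\rho(1-\rho)|C|\le\rho S$. By Chebyshev's inequality,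
$$\Pr\bigl[|Q|>2\rho S\bigr]\le\frac{\rho S}{(\rho S)^2}=\frac1{\rho S}=\frac{24d}N.$$
For each block of $\mathcal B$, the event that it survives and $|Q|\le2\rho S$ has probability at least $\rho^t-24d/N$. Let $X$ be the number of surviving blocks. By (6) and (7), $24d/N\le\frac12N^{-1/2}\le\frac12\rho^t$. With (8),
$$\mathbb E\bigl[X\cdot\mathbf 1_{|Q|\le2\rho S}\bigr]\ge B\Bigl(\rho^t-\frac{24d}N\Bigr)\ge\frac{\rho^t}2B\ge\frac{N^{-1/2}}2\cdot\frac{N^4}{32T}=\frac{N^{7/2}}{64T}>2N^3,$$
the last step by $\sqrt N>128T$. So some outcome has $|Q|\le2\rho S$ and $X>2N^3$. Fix such a $Q$.

**Step 4 (choosing blocks greedily).** The purpose is to pick few surviving blocks that together reveal at least $N$ points. Say that a block *reveals* the points $x$ and $y$ of $\mathbb F_P$ for each of its tuples $(e_1,\langle x\rangle,\langle y\rangle,\langle p_D(x)\rangle,\langle p_D(y)\rangle)$. Start with $K=\emptyset$. While $|K|<N$, do the following.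

There are at most $2|K|P<2N\cdot N^2=2N^3$ pairs $(x,y)\in\mathbb F_P^2$ with $x\in K$ or $y\in K$. Each pair occurs in exactly one real tuple, and this tuple is output exactly once. Hence fewer than $2N^3$ blocks contain such a pair. Since there are more than $2N^3$ surviving blocks, some surviving block contains none. Select it, and add the set $V$ of points it reveals to $K$.

The selected block contains $T$ distinct pairs, all in $V\times V$, so $|V|\ge\sqrt T$. And $V$ is disjoint from the old $K$, because no pair of the block touches the old $K$. So each selection adds at least $\sqrt T$ points, and after at most
$$b:=\lceil N/\sqrt T\rceil$$
selections we have $|K|\ge N$ and stop.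

**Step 5 (the message, and how to decode it).** The purpose is to encode $D$ injectively. The message of $D$ consists of three items.

1. The addresses of the $r$ registers in $W_D$: at most $N^{dr}$ possibilities.
2. The pairs (address, content) of all registers in $Q$, padded with a dummy symbol to length $\lfloor2\rho S\rfloor$: at most $(N^{2d}+1)^{2\rho S}\le N^{3d\cdot2\rho S}$ possibilities, since $N^{2d}+1\le2N^{2d}\le N^{3d}$.
3. For each selected block, the program location and the contents of the registers of $W_D$ at the start of its run, padded with a dummy symbol to $b$ entries: at most $(N^d\cdot N^{dr}+1)^b\le N^{d(r+2)b}$ possibilities, for the same reason.

The decoder knows $N$, $T$ and the program. For each selected block it simulates the program from the given location until $T$ outputs have been produced. Registers in $W_D$ start with the contents given in item 3 and are updated during the simulation. When a register outside $W_D$ is accessed, its content is read from item 2 if the register is in $Q$; otherwise the decoder uses $0$.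

This is faithful. By (M1), a step is determined by the location and the contents of the registers it accesses, so it is enough that the decoder has the right contents. This is clear in $W_D$. A register in $Q$ still has its content from the start of the enumeration. A register outside $W_D\cup Q$ that the block accesses is not in $C$, because the block survives; so it was $0$ at the start of the enumeration, and it has not changed. Hence the decoder obtains the $T$ output tuples of each selected block.

Since $e_i=i$, the decoder reads $x,y,p_D(x),p_D(y)$ off each tuple. Altogether it learns $p_D(x)$ for all $x\in K$, so for at least $N$ distinct points of the field $\mathbb F_P$. A polynomial of degree $<N$ over a field is determined by its values at $N$ distinct points, since the difference of two candidates has degree $<N$ and at least $N$ zeros. So $p_D$ is determined, hence all $a_i$ modulo $P$, hence all $a_i$, because $0\le a_i<N\le P$. So the message determines $D$.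

**Step 6 (counting).** The purpose is to compare the number of messages with $|\mathcal D_N|$. By Step 5, $N^N=|\mathcal D_N|$ is at most the number of messages. Taking logarithms to base $N$ and using $b\le N/\sqrt T+1$,
$$N\le dr+6d\rho S+d(r+2)\Bigl(\frac N{\sqrt T}+1\Bigr).$$
By the choice of $\rho$, $6d\rho S=N/4$. By the choice of $T$, $\sqrt T=4d(r+2)$, so $d(r+2)N/\sqrt T=N/4$. Therefore
$$N\le dr+\frac N4+\frac N4+d(r+2)=\frac N2+2d(r+1),$$
that is, $N\le4d(r+1)$, which contradicts (7). This proves Theorem 2, and with Sections 4 and 5 also Theorem 1. $\blacksquare$

## 8. Prepared memory, amortized time, and answer size

The inequality (3) says more about $q$ than Theorem 1. Let $n=|D|=\Theta(N)$ for $D\in\mathcal D_N$.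

**Only the memory left by the precomputation matters.** Even after an arbitrarily long precomputation, $q$ cannot be enumerated with constant delay and constant write memory if only $n^{1+o(1)}$ registers are nonzero at the end of the precomputation. Indeed, we may take $S\ge N$ with $S=n^{1+o(1)}$; then $\log_2(2S/N)=o(\log N)$, and with $c,r$ constant the left side of (3) is $o(\log N)$. In particular, precomputation time $n^{1+o(1)}$ does not suffice.

**Amortized delay does not help.** A scheme is required only to finish within total time $c\,|q(D)|$, and Step 2 used nothing else about time.

**A trade-off.** If the precomputation leaves $O(n)$ nonzero registers, then $\log_2(2S/N)=O(1)$, and (3) becomes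
$$(\text{amortized delay})\times(\text{number of write registers})^2=\Omega(\log n).$$

**When the distinction disappears.** Every query in $\textsc{weak-constant-delay}_{\text{lin}}$ can be enumerated with constant delay and constant write memory after a precomputation of time $O(|D|+|q(D)|)$. The argument is that of Section 3: the whole weak algorithm takes total time $O(|D|+|q(D)|)$; run it during the precomputation, store its outputs consecutively apart from its own memory, and let the enumeration phase read this array with one counter. In particular, on any class of databases with $|q(D)|=O(|D|)$ the two notions coincide. By the first consequence, applied to the query $q$ of Section 1, the bound $O(|D|+|q(D)|)$ cannot in general be replaced by $|D|^{1+o(1)}$.
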